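
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Bohr-continuous maps on elementary abelian groups}


\begin{abstract}
Let $p$ be a prime, $\kappa$ an infinite cardinal and $H$ an abelian group. We prove that if some finite-to-one map $\bigoplus_\kappa\mathbb Z_p\to H$ is continuous at a single point for the Bohr topologies, then $H$ contains a subgroup isomorphic to $\bigoplus_\kappa\mathbb Z_p$. For $p=2$ and $\kappa=\omega$ this shows that the existence of a continuous injection $(\bigoplus_\omega\mathbb Z_2)^{\#}\to H^{\#}$ forces $H$ to have an infinite Boolean subgroup. After a translation the point of continuity is $0$, and $0$ is mapped to $0$. Continuity then makes the graph of the map, over every finite subgroup, rich in additive quadruples. The Balog--Szemer\'edi--Gowers theorem and the Pl\"unnecke--Ruzsa inequality turn the relation $px=0$ in the source into a dense fiber of $p$ times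 the map, and a density increment argument shows that the fiber over $0$ is dense.
\end{abstract}

\section{Introduction}

The \emph{Bohr topology} on an abelian group $G$ is the initial topology with respect to all homomorphisms of $G$ into the circle group $\mathbb T=\{z\in\mathbb C:|z|=1\}$. We write $G^{\#}$ for $G$ with this topology. A basic neighborhood of $a\in G$ is
\[
\{x\in G:\ |\psi_i(x)-\psi_i(a)|<\eta\ \text{ for } i=1,\dots,l\},
\]
where $\psi_1,\dots,\psi_l$ are homomorphisms $G\to\mathbb T$ and $\eta>0$. Every homomorphism $\varphi:G\to H$ is continuous as a map $G^{\#}\to H^{\#}$, because $\chi\circ\varphi$ is a homomorphism to $\mathbb T$ for each homomorphism $\chi:H\to\mathbb T$. So if $G$ embeds in $H$ as a subgroup, then there is a continuous injection $G^{\#}\to H^{\#}$. It is natural to ask for a converse: does a continuous injection, which need not respect addition at all, force algebraic structure of $G$ to appear in $H$?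

Consider $G=\bigoplus_\kappa\mathbb Z_2$. Call a group \emph{Boolean} if all its elements have order at most $2$, call a map \emph{finite-to-one} (or finitely many-to-one) if all its fibers are finite, and write $\beth_3=2^{2^{\mathfrak c}}$. Theorem 1.3 of \cite{Source} states that if $\kappa>\beth_3$ and there is a continuous finitely many-to-one map $(\bigoplus_\kappa\mathbb Z_2)^{\#}\to H^{\#}$ into an abelian group $H$, then $H$ contains an infinite Boolean subgroup. The question asked there is whether this holds for $\kappa=\omega$: must $H$ have an infinite Boolean subgroup whenever there is a continuous injection $(\bigoplus_\omega\mathbb Z_2)^{\#}\to H^{\#}$?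

Some continuity is needed, since there are bijections between any two countably infinite groups. The simplest attempt at a counterexample shows how continuity interferes.

\begin{example}\label{ex:lift}
Let $f:\bigoplus_\omega\mathbb Z_2\to\bigoplus_\omega\mathbb Z_3$ keep the coordinates: $0\mapsto0$, $1\mapsto1$. This is an injection into a group without elements of order $2$. It is not Bohr-continuous at $0$. Let $\zeta=e^{2\pi i/3}$ and $\chi(h)=\zeta^{\sum_ih_i}$. If $f$ were continuous at $0$, then $|\chi(f(x))-1|\le\frac12$ would hold on an intersection $K$ of finitely many kernels of homomorphisms $\bigoplus_\omega\mathbb Z_2\to\mathbb T$. Such a $K$ has finite index, so two distinct basis vectors $e_i,e_j$ lie in one coset of $K$, and $e_i+e_j\in K$. But $\chi(f(e_i+e_j))=\zeta^2$ and $|\zeta^2-1|=\sqrt3$.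
\end{example}

The answer to the question is positive. For a prime $p$ put $H[p]=\{h\in H:ph=0\}$, and let $r_p(H)$ be the dimension of $H[p]$ over $\mathbb F_p$.

\begin{theorem}\label{thm:main}
Let $p$ be a prime, $\kappa$ an infinite cardinal and $H$ an abelian group. The following are equivalent.
\begin{enumerate}
\item[(1)] $H$ contains a subgroup isomorphic to $\bigoplus_\kappa\mathbb Z_p$.
\item[(2)] There is a continuous injective map $(\bigoplus_\kappa\mathbb Z_p)^{\#}\to H^{\#}$.
\item[(3)] There is a finite-to-one map $\bigoplus_\kappa\mathbb Z_p\to H$ that is continuous at at least one point for the Bohr topologies.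
\end{enumerate}
\end{theorem}

For $p=2$ and $\kappa=\omega$ this answers the question: a continuous injective, or merely finite-to-one, map $(\bigoplus_\omega\mathbb Z_2)^{\#}\to H^{\#}$ exists if and only if $H$ has an infinite Boolean subgroup. Thus \cite[Theorem~1.3]{Source} holds for every infinite $\kappa$, with the stronger conclusion $r_2(H)\ge\kappa$. Theorem~\ref{thm:main} follows from a quantitative statement about arbitrary maps.

\begin{theorem}\label{thm:density}
Let $p$ be a prime, $\kappa$ an infinite cardinal, $G=\bigoplus_\kappa\mathbb Z_p$ and $H$ an abelian group. Let $f:G\to H$ be continuous at a point $a\in G$ for the Bohr topologies. Then there is $c^*>0$ such that for every finite subgroup $E\le G$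
\[
\bigl|\{x\in a+E:\ f(x)-f(a)\in H[p]\}\bigr|\ \ge\ c^*|E|.
\]
Consequently $S=\{x\in G:\ f(x)-f(a)\in H[p]\}$ has cardinality $\kappa$.
\end{theorem}

\begin{corollary}\label{cor:ranks}
Let $G$ and $H$ be abelian groups for which there is a continuous finite-to-one map $G^{\#}\to H^{\#}$. Then $r_p(H)\ge r_p(G)$ for every prime $p$ with $r_p(G)$ infinite.
\end{corollary}

The corollary needs $r_p(G)$ infinite: $\mathbb Z_2^{\#}$ is discrete, so it injects continuously into $\mathbb Z_3^{\#}$.

Section~\ref{sec:idea} explains the method for $p=2$ and illustrates the passage to the value $0$ on a small example. Section~\ref{sec:tools} collects the tools. The proof occupies Sections~\ref{sec:uniform}--\ref{sec:proofs}, and Section~\ref{sec:sharp} discusses sharpness.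

\section{The idea for $p=2$}\label{sec:idea}

Let $f:G\to H$ with $G=\bigoplus_\kappa\mathbb Z_2$ and $f(0)=0$. We want many $x$ with $2f(x)=0$. Suppose first that $f$ respects all \emph{additive quadruples}:
\[
x_1+x_2=x_3+x_4\ \Longrightarrow\ f(x_1)+f(x_2)=f(x_3)+f(x_4).
\]
The quadruple $(x,x,0,0)$ is additive, because $x+x=0$ in $G$. So $2f(x)=2f(0)=0$ for all $x$: \emph{the torsion relation in $G$ is an additive relation, and a map that respects additive relations transports it to $H$.}

Continuity at $0$ gives less. We shall see that on every finite subgroup $E$ the map $f$ respects a fixed positive proportion of the $|E|^3$ additive quadruples. The quadruples $(x,x,y,y)$ that matter number only $|E|^2$, so counting alone does not show that any of them with $x\ne y$ is respected. This is where additive combinatorics enters. The Balog--Szemer\'edi--Gowers theorem and the Pl\"unnecke--Ruzsa inequality provide $A\subseteq E$ of positive density for which $\Gamma'=\{(x,f(x)):x\in A\}$ satisfies $|3\Gamma'-2\Gamma'|\le C|\Gamma'|$, where $3\Gamma'-2\Gamma'$ is the set of all $\gamma_1+\gamma_2+\gamma_3-\gamma_4-\gamma_5$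 with $\gamma_i\in\Gamma'$. Here $C$ and the lower bound for the density of $A$ do not depend on $E$. Then $2f$ takes at most $C$ values on $A$. Indeed, fix $y\in A$. The elements
\[
2(x,f(x))-2(y,f(y))=(0,\,2f(x)-2f(y)),\qquad x\in A,
\]
lie over $0\in E$, so distinct ones give disjoint translates of the graph $\Gamma'$; all these translates lie in $3\Gamma'-2\Gamma'$. Hence $2f$ has a fiber of positive density in $E$. If $f$ is injective, this fiber embeds in a coset of $H[2]$, and letting $|E|\to\infty$ we see that $H[2]$ is infinite.

The value on this fiber depends on $E$ and need not be $0$. That is harmless for injective maps and $\kappa=\omega$, but not for finite-to-one maps, whose fibers may have unbounded size. The next example shows how to get from a nonzero value to the value $0$.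

\begin{example}\label{ex:toy}
Let $K\le G$ have index $2$, let $h\in H$ with $2h\ne0$, and let $f=0$ on $K$ and $f=h$ off $K$. This map is Bohr-continuous, since $K$ is the kernel of a homomorphism $G\to\{\pm1\}$ and hence clopen. Let $E\not\subseteq K$ be a finite subgroup and $L=K\cap E$.

Put $\varepsilon_i=0$ if $x_i\in L$ and $\varepsilon_i=1$ if $x_i\in E\setminus L$. For an additive quadruple, $\varepsilon_1+\varepsilon_2\equiv\varepsilon_3+\varepsilon_4$ modulo $2$. The eight patterns that satisfy this are equally frequent, and $f$ respects the quadruple unless the pattern is $(1,1,0,0)$ or $(0,0,1,1)$, when the error is $\pm2h$. So $f$ respects exactly three quarters of the additive quadruples. Accordingly $2f$ takes two values, $0$ on $L$ and $2h$ on $E\setminus L$, each on half of $E$.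

Suppose we have been handed the wrong fiber $E\setminus L$. It is a full coset of $L$. Forget $E$ and restart inside $L$: there $f$ is $0$, and the search ends after one step. There is a general reason why it ends soon. Let $\chi$ be a character of $H$ with $\chi(2h)\ne1$. Since $\chi(2f(x))=1$ for all $x\in K$, the map $2f$ can be equal to $2h$ on a whole coset of $L$ only if this coset avoids $K$. A coset of $L$ inside $E$ that avoids $K$ exists only if the image of $L$ in $G/K$ is strictly smaller than that of $E$. Such a loss can occur at most $\dim G/K$ times.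
\end{example}

In general the subspace $K$ depends on the character $\chi$ of $H$, and two things must be arranged: the codimensions of these subspaces must be bounded uniformly in $\chi$ (Section~\ref{sec:uniform}), and a dense fiber must be made to look like a full coset (Lemma~\ref{lem:spread}).

\section{Conventions and tools}\label{sec:tools}

\paragraph{Characters.} For an abelian group $H$ let $\widehat H=\operatorname{Hom}(H,\mathbb T)$, written multiplicatively, with the topology of pointwise convergence. It is a closed subgroup of $\mathbb T^H$, hence a compact Hausdorff group. Let $\mu$ be its normalized Haar measure. Characters separate points of $H$. Consequently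
\begin{equation}\label{eq:orth}
\int_{\widehat H}\chi(h)\,d\mu(\chi)=\begin{cases}1,&h=0,\\0,&h\neq0.\end{cases}
\end{equation}
For $h\ne0$, choose $\chi_0$ with $\chi_0(h)\ne1$; translation by $\chi_0$ shows that the integral $I$ satisfies $I=\chi_0(h)I$, so $I=0$. We shall also use the following: if $w\ne0$, then
\begin{equation}\label{eq:seen}
\mu\bigl\{\chi\in\widehat H:\ |\chi(w)-1|>\tfrac12\bigr\}\ \ge\ \tfrac7{16}.
\end{equation}
Let $m$ be the left side. Since $|\chi(w)-1|^2=2-2\operatorname{Re}\chi(w)$ is at most $4$ everywhere and at most $\frac14$ off the set in \eqref{eq:seen}, \eqref{eq:orth} gives $2=\int|\chi(w)-1|^2\,d\mu\le4m+\frac14$.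

\paragraph{Finite Fourier analysis.} Let $E$ be a finite abelian group. For $F:E\to\mathbb C$ and $\psi\in\widehat E$ put $\widehat F(\psi)=\frac1{|E|}\sum_{x\in E}F(x)\psi(x)$. Expanding the fourth power and using $\sum_{\psi}\psi(x)=|E|$ for $x=0$ and $=0$ for $x\ne0$, we get
\begin{equation}\label{eq:fourth}
\sum_{\psi\in\widehat E}|\widehat F(\psi)|^4=\frac1{|E|^3}\sum_{\substack{x_1,\dots,x_4\in E\\x_1+x_2=x_3+x_4}}F(x_1)F(x_2)\overline{F(x_3)F(x_4)} .
\end{equation}
For a subgroup $L\le E$ let $L^\perp=\{\psi\in\widehat E:\psi|_L=1\}$. This is the dual group of $E/L$, so $|L^\perp|=|E/L|$ and $\sum_{\psi\in L^\perp}\psi=|L^\perp|\,1_L$.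

\paragraph{Additive combinatorics.} For finite subsets $A,B$ of an abelian group, $A+B=\{a+b:a\in A,\,b\in B\}$; $kA$ is the $k$-fold sumset $A+\dots+A$, with $0A=\{0\}$, and $kA-lA=\{u-v:u\in kA,\,v\in lA\}$. We use two theorems.

\begin{theorem}[Balog--Szemer\'edi--Gowers; \cite{BS}, \cite{Gowers}; for general abelian groups see {\cite[\S2.5]{TV}}]\label{thm:BSG}
For every $c_1>0$ there are $c',C'>0$ such that the following holds. If $\Gamma$ is a finite nonempty subset of an abelian group with at least $c_1|\Gamma|^3$ quadruples $(\gamma_1,\dots,\gamma_4)\in\Gamma^4$ satisfying $\gamma_1+\gamma_2=\gamma_3+\gamma_4$, then there are $\Gamma'',\Gamma'\subseteq\Gamma$ with $|\Gamma''|,|\Gamma'|\ge c'|\Gamma|$ and $|\Gamma''+\Gamma'|\le C'|\Gamma|$.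
\end{theorem}

\begin{theorem}[Pl\"unnecke--Ruzsa; \cite{Petridis}, {\cite[Ch.~6]{TV}}]\label{thm:PR}
If $A,B$ are finite nonempty subsets of an abelian group and $|A+B|\le K|A|$, then $|kB-lB|\le K^{k+l}|A|$ for all integers $k,l\ge0$.
\end{theorem}

\paragraph{Standing assumptions.} From here to the end of Section~\ref{sec:zero}, $p$ is a prime, $\kappa$ an infinite cardinal, $G=\bigoplus_\kappa\mathbb Z_p$, $H$ is an abelian group, and $f:G\to H$ is continuous at $0$ for the Bohr topologies with $f(0)=0$. When $f$ is continuous at $a$, this is achieved by replacing $f$ by $x\mapsto f(a+x)-f(a)$, since translations are Bohr homeomorphisms. Subgroups of $G$ are $\mathbb F_p$-subspaces, and ``codimension'' refers to this structure. Characters of $G$ take values in the $p$-th roots of unity, so each kernel has codimension at most $1$.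

\section{A bound uniform in the character}\label{sec:uniform}

Continuity at $0$ gives, for each $\chi\in\widehat H$ separately, a subspace of finite codimension on which $\chi\circ f$ is close to $1$. We shall integrate over $\chi$, so we need a bound on the codimension that does not depend on $\chi$. The idea is that for large $l$ most characters are controlled by $l$ kernels, and that every character is a product of two such characters, because a measurable subset of $\widehat H$ of measure greater than $\frac12$ multiplies with itself to all of $\widehat H$.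

\begin{lemma}\label{lem:uniform}
There is an integer $N\ge0$ such that for every $\chi\in\widehat H$ there is a subspace $K_\chi\le G$ of codimension at most $N$ with $|\chi(f(x))-1|\le\frac12$ for all $x\in K_\chi$.
\end{lemma}

\begin{proof}
For $l\ge0$ let $X_l$ be the set of $\chi\in\widehat H$ for which there are $\psi_1,\dots,\psi_l\in\widehat G$ with $|\chi(f(x))-1|\le\frac14$ for all $x\in\bigcap_i\ker\psi_i$ (for $l=0$ the intersection is $G$).

\emph{$X_l$ is closed.} It is the projection to $\widehat H$ of the set of $(\chi,\psi_1,\dots,\psi_l)\in\widehat H\times\widehat G^{\,l}$ such that for every $x\in G$, either $\psi_i(x)\ne1$ for some $i$, or $|\chi(f(x))-1|\le\frac14$. For fixed $x$ this is a closed condition: $\psi_i(x)$ is a $p$-th root of unity, so $\psi_i(x)\ne1$ is a clopen condition on $\psi_i$, and the second alternative is closed. The set in question is thus an intersection of closed subsets of a compact space. It is compact, and so is its projection.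

\emph{$\bigcup_lX_l=\widehat H$.} Let $\chi\in\widehat H$. The function $\chi\circ f$ is continuous at $0$ with value $1$, so there are $\psi_1,\dots,\psi_l\in\widehat G$ and $\eta>0$ such that $|\chi(f(x))-1|\le\frac14$ whenever $|\psi_i(x)-1|<\eta$ for all $i$. In particular this holds on $\bigcap_i\ker\psi_i$.

Adding trivial characters shows $X_l\subseteq X_{l+1}$. So $\mu(X_l)\to1$, and we may fix $l$ such that $Y=X_l$ has $\mu(Y)>\frac12$. Since $|\bar z-1|=|z-1|$, we have $Y^{-1}=Y$. Given $\chi\in\widehat H$, the sets $Y$ and $\chi Y=\chi Y^{-1}$ both have measure greater than $\frac12$, so they meet; that is, $\chi=\chi_1\chi_2$ with $\chi_1,\chi_2\in Y$. For unimodular numbers, $|z_1z_2-1|\le|z_1-1|+|z_2-1|$. Hence $|\chi(f(x))-1|\le\frac12$ on the intersection $K_\chi$ of the $2l$ kernels that belong to $\chi_1$ and $\chi_2$. Its codimension is at most $N=2l$.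
\end{proof}

Fix this $N$ and the subspaces $K_\chi$. All constants below depend only on $p$ and $N$; the continuity of $f$ is not used again.

\section{On every finite subgroup, $pf$ has a dense fiber}\label{sec:fiber}

\begin{proposition}\label{prop:fiber}
There is $c>0$ such that for every finite subgroup $E\le G$ there is $w\in H$ with $|\{x\in E:pf(x)=w\}|\ge c|E|$.
\end{proposition}

\begin{proof}
\emph{Step 1: many additive quadruples.} Fix $\chi\in\widehat H$, and put $F=\chi\circ f|_E$ and $L=K_\chi\cap E$. Then $|L^\perp|=|E/L|\le p^N$ and
\[
\sum_{\psi\in L^\perp}\widehat F(\psi)=\frac{|L^\perp|}{|E|}\sum_{x\in L}F(x)=\frac1{|L|}\sum_{x\in L}F(x).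
\]
On $L$ we have $|F(x)-1|\le\frac12$, so the right side has real part at least $\frac12$. Hence some $\psi$ satisfies $|\widehat F(\psi)|\ge\frac1{2p^N}$, and \eqref{eq:fourth} gives
\[
\frac1{|E|^3}\sum_{\substack{x_1,\dots,x_4\in E\\x_1+x_2=x_3+x_4}}\chi\bigl(f(x_1)+f(x_2)-f(x_3)-f(x_4)\bigr)\ \ge\ c_1:=(2p^N)^{-4}.
\]
The character $\psi$ depends on $\chi$, but it has disappeared from this inequality, so we may integrate over $\chi$. By \eqref{eq:orth}, at least $c_1|E|^3$ quadruples in $E^4$ satisfy both $x_1+x_2=x_3+x_4$ and $f(x_1)+f(x_2)=f(x_3)+f(x_4)$. In other words, the graph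
\[
\Gamma=\{(x,f(x)):x\in E\}\subseteq E\times H,\qquad|\Gamma|=|E|,
\]
has at least $c_1|\Gamma|^3$ quadruples with $\gamma_1+\gamma_2=\gamma_3+\gamma_4$.

\emph{Step 2: small iterated sumsets.} Take $\Gamma',\Gamma''\subseteq\Gamma$ and $c',C'$ from Theorem~\ref{thm:BSG}. Then $|\Gamma''+\Gamma'|\le C'|\Gamma|\le(C'/c')|\Gamma''|$. By Theorem~\ref{thm:PR} with $A=\Gamma''$, $B=\Gamma'$ and $K=C'/c'$,
\[
|(p+1)\Gamma'-p\Gamma'|\ \le\ K^{2p+1}|\Gamma''|\ \le\ C_2|\Gamma'|,\qquad C_2=K^{2p+1}/c',
\]
because $|\Gamma''|\le|\Gamma|\le|\Gamma'|/c'$. Write $\Gamma'=\{(x,f(x)):x\in A\}$ with $A\subseteq E$; then $|A|\ge c'|E|$.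

\emph{Step 3: $pf$ takes few values on $A$.} Let $S_0=(p\Gamma'-p\Gamma')\cap(\{0\}\times H)$. The map
\[
S_0\times\Gamma'\to(p+1)\Gamma'-p\Gamma',\qquad(s,\gamma)\mapsto s+\gamma,
\]
is injective: the first coordinate of $s+\gamma$ is that of $\gamma$, which determines $\gamma$ because $\Gamma'$ is a graph, and then $s$ is determined. So $|S_0|\le C_2$. For $x,y\in A$ we have $px=py=0$ in $G$, hence
\[
p\,(x,f(x))-p\,(y,f(y))=(0,\ pf(x)-pf(y))\in S_0 .
\]
Fixing $y$, we see that $pf$ takes at most $C_2$ values on $A$. One of them is taken at least $|A|/C_2\ge\frac{c'}{C_2}|E|$ times, so $c=c'/C_2$ works.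
\end{proof}

\begin{remark}\label{rem:injective}
Proposition~\ref{prop:fiber} already answers the question of the introduction for injective maps. If $f$ is injective, then it maps $\{x\in E:pf(x)=w\}$ injectively into a coset of $H[p]$, so $|H[p]|\ge c|E|$. Since $|E|$ is unbounded, $H[p]$ is infinite. This does not settle finite-to-one maps, because $w$ may vary with $E$, and for uncountable $\kappa$ we need more than the infinitude of $H[p]$. Both points will be settled once $w$ is replaced by $0$.
\end{remark}

\section{The fiber over $0$ is dense}\label{sec:zero}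

We now replace $w$ by $0$, following Example~\ref{ex:toy}: while the value found is nonzero, pass to a smaller subgroup and search again. Let $w_1,w_2,\dots$ be the nonzero values found. By \eqref{eq:seen} each of them satisfies $|\chi(w_j)-1|>\frac12$ for a set of characters $\chi$ of measure at least $\frac7{16}$. If we can ensure that each single $\chi$ satisfies this inequality for at most $N$ of the values, then integration over $\chi$ bounds the number of values. Now $\chi$ controls $pf$ only on a subspace of codimension at most $N$. So we want each fiber, inside a suitable coset of the next subgroup, to meet every coset of every subspace of codimension at most $N$. A density increment provides this.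

\begin{lemma}\label{lem:spread}
Let $c$ be as in Proposition~\ref{prop:fiber}. There is an integer $R\ge0$ such that the following holds. If $E\le G$ is a finite subgroup and $A\subseteq E$ has $|A|\ge c|E|$, then there are $a\in E$ and a subspace $E'\le E$ of codimension at most $R$ in $E$ such that $A$ meets every coset $b+L\subseteq a+E'$ with $L\le E'$ of codimension at most $N$ in $E'$.
\end{lemma}

\begin{proof}
Start with $a_0=0$ and $E^0=E$. Given $a_i$ and $E^i$, let $d_i=|A\cap(a_i+E^i)|/|E^i|$, so $d_0\ge c$. If $(a_i,E^i)$ does not have the required property, there are $L\le E^i$ of codimension at most $N$ and a coset $b+L\subseteq a_i+E^i$ disjoint from $A$. As $d_i>0$, we have $L\ne E^i$, so $q=|E^i/L|$ satisfies $2\le q\le p^N$. All $d_i|E^i|$ points of $A\cap(a_i+E^i)$ lie in the other $q-1$ cosets of $L$, each of size $|E^i|/q$. One of these cosets, which we call $a_{i+1}+E^{i+1}$ with $E^{i+1}=L$, has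
\[
d_{i+1}\ \ge\ \frac q{q-1}\,d_i\ \ge\ \frac{p^N}{p^N-1}\,d_i .
\]
Since $d_i\le1$ throughout, the number of steps is bounded in terms of $c,p,N$ (no step occurs if $N=0$). Each step costs codimension at most $N$.
\end{proof}

\begin{proposition}\label{prop:zero}
There is $c^*>0$ such that $|\{x\in E:pf(x)=0\}|\ge c^*|E|$ for every finite subgroup $E\le G$.
\end{proposition}

\begin{proof}
Let $g=pf$ and, for $\chi\in\widehat H$, let $M_\chi=K_{\chi^p}$. Then $M_\chi$ has codimension at most $N$, and for $x\in M_\chi$
\begin{equation}\label{eq:g}
|\chi(g(x))-1|=|\chi^p(f(x))-1|\le\tfrac12 .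
\end{equation}

Given $E$, put $E_0=E$. For $j\ge1$, given $E_{j-1}$, Proposition~\ref{prop:fiber} yields $w_j\in H$ such that $A_j=\{x\in E_{j-1}:g(x)=w_j\}$ has size at least $c|E_{j-1}|$. If $w_j=0$, stop. Otherwise apply Lemma~\ref{lem:spread} to $A_j\subseteq E_{j-1}$, and let $a_j\in E_{j-1}$ and $E_j\le E_{j-1}$ be the resulting point and subspace. Suppose that $w_1,\dots,w_J$ are all nonzero.

\emph{Claim. For every $\chi\in\widehat H$, at most $N$ indices $j\le J$ satisfy $|\chi(w_j)-1|>\frac12$.}

Let $\pi:G\to G/M_\chi$ be the quotient map. The subspaces $\pi(E_0)\supseteq\pi(E_1)\supseteq\cdots\supseteq\pi(E_J)$ of $G/M_\chi$ have dimension at most $N$, so $\pi(E_j)=\pi(E_{j-1})$ for all but at most $N$ of the indices $1\le j\le J$. For such $j$ we have $a_j\in E_{j-1}\subseteq E_j+M_\chi$, hence $M_\chi\cap(a_j+E_j)\ne\emptyset$. This set is then a coset of $M_\chi\cap E_j$, a subspace of codimension at most $N$ in $E_j$. By Lemma~\ref{lem:spread} it contains some $x\in A_j$. Since $x\in M_\chi$ and $g(x)=w_j$, \eqref{eq:g} gives $|\chi(w_j)-1|\le\frac12$. This proves the claim.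

Integrating the claim over $\chi$ and using \eqref{eq:seen} for each $w_j\neq0$, we obtain
\[
\tfrac7{16}\,J\ \le\ \sum_{j\le J}\mu\bigl\{\chi:|\chi(w_j)-1|>\tfrac12\bigr\}\ \le\ N .
\]
So $J\le\frac{16}7N\le3N$. Therefore the process stops with $w_j=0$ for some $j\le3N+1$. The subspace $E_{j-1}$ then has codimension at most $3NR$ in $E$, and
\[
|\{x\in E:g(x)=0\}|\ \ge\ c|E_{j-1}|\ \ge\ c\,p^{-3NR}|E| .
\]
So $c^*=c\,p^{-3NR}$ works.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Apply Proposition~\ref{prop:zero} to $x\mapsto f(a+x)-f(a)$. This is the stated inequality.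

To prove $|S|=\kappa$ we may again assume $a=0$ and $f(0)=0$, since the translation replaces $S$ by $S-a$. As $|G|=\kappa$, suppose that $|S|<\kappa$. The subspace $W$ generated by $S$ has cardinality less than $\kappa$: it is finite if $S$ is finite, and $|W|=|S|$ otherwise. Let $W'$ be a complement of $W$ in $G$. It is infinite, since otherwise $|G|=|W||W'|<\kappa$. Choose a finite subgroup $E\le W'$ with $|E|>1/c^*$. Then $S\cap E\subseteq W\cap W'=\{0\}$, so $1\ge|S\cap E|\ge c^*|E|>1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]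
(1)$\Rightarrow$(2): an injective homomorphism is Bohr-continuous. (2)$\Rightarrow$(3) is immediate.

(3)$\Rightarrow$(1): let $f$ be finite-to-one and continuous at $a$, and let $S$ be as in Theorem~\ref{thm:density}. Then $f$ maps $S$ finite-to-one into the coset $f(a)+H[p]$. If $H[p]$ were finite, $S$ would be finite, contrary to $|S|=\kappa$. So $H[p]$ is infinite and $\kappa=|S|\le|H[p]|\cdot\omega=|H[p]|$. The dimension of an infinite $\mathbb F_p$-space equals its cardinality, so $H[p]$ has dimension at least $\kappa$ and contains a copy of $\bigoplus_\kappa\mathbb Z_p$.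
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ranks}]
Let $\kappa=r_p(G)$ be infinite. Then $G[p]\cong\bigoplus_\kappa\mathbb Z_p$. The inclusion $G[p]\to G$ is a homomorphism, hence continuous as a map $G[p]^{\#}\to G^{\#}$. Composing it with the given map, we obtain a continuous finite-to-one map $G[p]^{\#}\to H^{\#}$, and Theorem~\ref{thm:main} gives $r_p(H)\ge\kappa$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

\emph{The rank.} The bound $r_p(H)\ge\kappa$ is optimal: take $H=G=\bigoplus_\kappa\mathbb Z_p$ and $f=\mathrm{id}$.

\emph{Maps that are not finite-to-one.} Theorem~\ref{thm:density} assumes nothing about the fibers of $f$. If $H[p]=0$, it says that $|f^{-1}(f(a))\cap(a+E)|\ge c^*|E|$ for every finite subgroup $E\le G$. So a map into a group without $p$-torsion that is continuous at $a$ is very far from finite-to-one.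

\emph{The constant $c^*$ must depend on $f$.} Let $K\le G$ have codimension $d$, let $h\in H$ with $ph\ne0$, and let $f=0$ on $K$ and $f=h$ off $K$. The subspace $K$ is an intersection of $d$ kernels of characters with values in the $p$-th roots of unity, so it is Bohr-clopen and $f$ is Bohr-continuous everywhere. Here $\{x\in G:pf(x)=0\}=K$. If $E\le G$ is a finite subgroup with $E+K=G$, then $E/(E\cap K)\cong G/K$, so this set has density exactly $p^{-d}$ in $E$. As $d$ is arbitrary, no constant depending only on $p$, $\kappa$ and $H$ can serve in Theorem~\ref{thm:density} when $pH\ne0$.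

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Continuous maps in the Bohr topology},
\texttt{http://131161.vil2cpkbu.asia/stacks/journals/agt/agt-2153.pdf}.

\bibitem{BS}
Balog and Szemer\'edi, 1994.

\bibitem{Gowers}
Gowers, GAFA \textbf{8} (1998).

\bibitem{Petridis}
Petridis, 2012.

\bibitem{TV}
Tao and Vu, \emph{Additive Combinatorics}.

\end{thebibliography}

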